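# Cone over a solenoid times the Hilbert cube: a hyperspace with exactly two orbits

## 1. The hyperspaces of an arc, a circle and a triod

Start with the closed interval $[0,1]$ and look at all of its subcontinua at once. A nonempty closed connected subset of $[0,1]$ is an interval $[s,t]$ with $0\le s\le t\le 1$, so the set of subcontinua is the triangle $\{(s,t):0\le s\le t\le1\}$. The Hausdorff distance between $[s,t]$ and $[s',t']$ is $\max(|s-s'|,|t-t'|)$, so this is a triangle topologically as well, that is, a 2-cell. How do homeomorphisms of this 2-cell move its points? Any interior point can be moved to any interior point, any boundary point to any boundary point, and by invariance of domain no interior point can be moved to a boundary point. There are exactly two orbits.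

Now take the circle $S^1=\mathbb R/2\pi\mathbb Z$. A proper subcontinuum is an arc or a point, determined by its midpoint $m$ and its length $\ell\in[0,2\pi)$. Send the point of the unit disc with polar angle $m$ and radius $1-\ell/2\pi$ to this arc, and send the center to $S^1$. This is a bijection. It is continuous at the center because an arc of length $\ell$ has Hausdorff distance at most $(2\pi-\ell)/2$ from $S^1$. The disc is compact, so we have a homeomorphism. Again a 2-cell, again two orbits.

Third, let $T$ be the simple triod: three segments of length 1 glued at one end $v$. Subcontinua containing $v$ are given by the lengths $(t_1,t_2,t_3)\in[0,1]^3$ that they occupy on the three legs. Subcontinua missing $v$ are intervals $[s,t]$ with $0<s\le t\le1$ on one leg. So the hyperspace is a cube with three triangles attached, along the three edges that issue from $(0,0,0)$. Some points have neighborhoods homeomorphic to $\mathbb R^3$ (inside the cube), some have neighborhoods homeomorphic to $\mathbb R^2$ (inside a triangle), and $(1,1,1)$ has a half-ball as a neighborhood. By invariance of domain these three kinds of points lie in different orbits. So there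 are at least three orbits.

Two orbits seems hard to achieve. Here is the vocabulary for asking how hard.

**Definitions.** A *continuum* is a nonempty compact connected metric space; it is *nondegenerate* if it has more than one point. For a continuum $X$ with metric $d$, the *hyperspace* $C(X)$ is the space of all subcontinua of $X$ with the Hausdorff metric $H_d$, where $H_d(A,B)<\varepsilon$ means that each point of $A$ is at distance less than $\varepsilon$ from $B$ and vice versa. We write $2^X$ for the space of all nonempty closed subsets of $X$, also with $H_d$; both are compact. For a positive integer $n$, a space is *$\frac1n$-homogeneous* if the group of its homeomorphisms onto itself acts on it with exactly $n$ orbits.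

## 2. Two-orbit hyperspaces beyond the locally connected and atriodic cases

The problem comes from the paper "Hyperspaces With Exactly Two Orbits". The following is known for nondegenerate continua $X$. The hyperspace $C(X)$ is homogeneous if and only if it is the Hilbert cube, i.e. if and only if $X$ is a locally connected continuum in which every arc is nowhere dense. Moreover, if $X$ is a locally connected continuum or a nondegenerate atriodic continuum (one containing no triod), and if $C(X)$ is $\frac12$-homogeneous, then $X$ is an arc or a simple closed curve. The problem asks: are an arc and a simple closed curve the only continua $X$ for which $C(X)$ is $\frac12$-homogeneous?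

The answer is no. We shall build continua $X$ with $C(X)$ homeomorphic to $\mathrm{Cone}(\Sigma)\times Q$, where $\Sigma$ is a solenoid and $Q=\prod_{i\ge1}[0,1]$ is the Hilbert cube, and check that this product has exactly two orbits. By the results just quoted, $X$ must be neither locally connected nor atriodic.

Throughout, "map" means continuous map, and a map $f:Y\to Y$ is *$\varepsilon$-close to the identity* if it moves no point by $\varepsilon$ or more.

## 3. Strings of links along a profinite group

**The group.** Let $1<n_1\mid n_2\mid\cdots$ be integers with $n_i\to\infty$, let $G=\varprojlim\mathbb Z/n_i$ and $G_i=\ker(G\to\mathbb Z/n_i)$. For $n_i=2^i$ this is the group of 2-adic integers. We use the following facts.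

* The $G_i$ are clopen subgroups forming a neighborhood base at $0$, and $G=\bigsqcup_{0\le k<n_i}(k+G_i)$.
* $\mathbb Z\subset G$, because $n_i\to\infty$; also $\mathbb Z\cap G_i=n_i\mathbb Z$, and in particular $n_i\in G_i$.
* For each $m\in\mathbb Z$ the set $\{m,m+1,m+2,\dots\}$ is dense in $G$, since it meets every coset of every $G_i$.
* $G$ is an infinite compact totally disconnected group. It has no isolated points: by homogeneity one isolated point would make it discrete, hence finite.

We use the metric on $G$ with distance $1/\min\{i:z-w\notin G_i\}$ between $z\ne w$. Cosets of $G_m$ then have diameter at most $1/(m+1)$.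

**The solenoid.** Put $\Sigma_G=[0,1]\times G/\big((1,z)\sim(0,z+1)\big)$. This is the compact group $(\mathbb R\times G)/\langle(1,-1)\rangle$, because $(0,z+1)+(1,-1)=(1,z)$. So $\Sigma_G$ is homogeneous. The set $(-\frac12,\frac12)\times G$ is embedded as an open set in $\Sigma_G$: two of its points that differ by a multiple $m(1,-1)$ have first coordinates less than $1$ apart, so $m=0$. By homogeneity every point of $\Sigma_G$ has an open neighborhood homeomorphic to $(\text{open interval})\times G$.

**The continuum.** Replace the segment $[0,1]$ by an arbitrary nondegenerate continuum $D$ with two chosen points $a\ne b$: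
$$X=X(D,a,b,G)=(D\times G)/\big((b,z)\sim(a,z+1)\big).$$
For $D=[0,1]$, $a=0$, $b=1$ this is $\Sigma_G$. Let $q:D\times G\to X$ be the quotient map. The equivalence relation is closed, so $X$ is compact metrizable, and we fix a metric $d$ on it. Nondegenerate fibers of $q$ are exactly the pairs $\{(b,z),(a,z+1)\}$. Put
$$D_z=q(D\times\{z\})\cong D,\qquad c_z=q(a,z)=q(b,z-1),\qquad \Gamma=\{c_z:z\in G\},\qquad L_z=\bigcup_{j\ge0}D_{z+j}.$$
We call $D_z$ a *link*, $c_z$ a *joint*, and a set $D_z\cup D_{z+1}\cup\dots\cup D_{z+N}$ a *finite chain*. The set $\Gamma$ is compact, and $z\mapsto c_z$ is injective and continuous. Picture each coset of $\mathbb Z$ in $G$ as giving a bi-infinite string of links; the strings are all dense in $X$. The set $L_z$ is the half-string starting with $D_z$. It is *not* closed, and this will be the main nuisance.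

From the description of the fibers we read off four facts.

* **(X1)** $c_z\in D_w$ iff $w\in\{z,z-1\}$. Further, $D_z\cap D_{z+1}=\{c_{z+1}\}$, and $D_z\cap D_w=\emptyset$ if $w\ne z,z\pm1$.
* **(X2)** In a finite chain, for $1\le j\le N$, the closed sets $D_z\cup\dots\cup D_{z+j-1}$ and $D_{z+j}\cup\dots\cup D_{z+N}$ meet exactly in $c_{z+j}$. So a connected subset of the chain that meets both of them contains $c_{z+j}$.
* **(X3)** $G$ acts by $T_zq(x,w)=q(x,w+z)$, with $T_zD_w=D_{w+z}$ and $T_zc_w=c_{w+z}$. The actions $G\times X\to X$ and $G\times C(X)\to C(X)$ are continuous (the first because $G\times D\times G\to G\times X$ is a quotient map of compact spaces, the second by uniform continuity of the first). Write $T=T_1$.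
* **(X4)** $D_z\cap L_{z+1}=\{c_{z+1}\}$ and $c_z\notin L_{z+1}$; in particular $c_{-1}\notin L_0$, since $c_{-1}$ lies only in $D_{-1}$ and $D_{-2}$. For $l\in\mathbb Z$ the set $D_l\cap L_0$ is $D_l$, $\{c_0\}$ or $\emptyset$ according as $l\ge0$, $l=-1$ or $l<-1$.

*$X$ is connected.* Let $P\subset X$ be clopen. Each link is connected and contains $c_z$ and $c_{z+1}$, so $\{z:c_z\in P\}=\{z:D_z\subset P\}=\{z:c_{z+1}\in P\}$. This set is clopen in $G$ and invariant under $z\mapsto z\pm1$. As $\mathbb Z$ is dense in $G$, it is $\emptyset$ or $G$, and so $P$ is $\emptyset$ or $X$. Thus $X$ is a continuum.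

Let
$$\mathcal O=\{A\in C(X):\Gamma\subset A\},$$
a closed subset of $C(X)$ with $X\in\mathcal O$ and $T_z\mathcal O=\mathcal O$. For instance, if $D=Q$ and $s\subset Q$ is the straight segment from $a$ to $b$, then $q(s\times G)$ is a copy of the solenoid and belongs to $\mathcal O$. The first lemma says that subcontinua are of two kinds only.

**Lemma 1.** *Let $U=w+G_i$, $n=n_i$, $c(U)=\{c_u:u\in U\}$, and for $u\in U$ let $K_u=(D_u\cup\dots\cup D_{u+n-1})\setminus\{c_u,c_{u+n}\}$. If $A\in C(X)$ and $A\cap c(U)=\emptyset$, then $A\subset K_u$ for some $u\in U$. Consequently $A\in C(X)$ is not in $\mathcal O$ iff $A$ lies in a finite chain.*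

*Proof.* The idea is to cut $X$ at the joints indexed by $U$; for 2-adic integers and $U=G_1$ we cut at the even joints, and the pieces are the chains $D_u\cup D_{u+1}$, $u$ even. Every $z\in G$ is uniquely $u+j$ with $u\in U$, $0\le j<n$, and $z\mapsto u$ is continuous, as $j$ is locally constant. Define $\lambda:X\setminus c(U)\to U$ by $\lambda(q(x,z))=u$. It is well defined: the identified points $(b,z-1)$ and $(a,z)$ with $z=u+j$ give the same $u$ if $j\ge1$, and if $j=0$ the point $c_z=c_u$ has been removed. It is continuous, since $q$ restricted to the preimage of an open set is a quotient map. The fiber over $u$ is the chain $D_u\cup\dots\cup D_{u+n-1}$ minus its points in $c(U)$; its joints are $c_{u+j}$, $0\le j\le n$, and $u+j\in U$ iff $j\in\mathbb Z\cap G_i=n\mathbb Z$. So the fiber is $K_u$. Now $\lambda(A)$ is a connected subset of a totally disconnected space, hence a point.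

If $A\notin\mathcal O$, say $c_w\notin A$, then $A\cap c(w+G_i)=\emptyset$ for large $i$ because $A$ is closed, so $A$ lies in a finite chain. Conversely, a finite chain contains only finitely many joints. $\square$

* **(X5)** If $A\in C(X)\setminus\mathcal O$ and $A\subset L_0$, then $A\subset D_0\cup\dots\cup D_M$ for some $M$. Indeed $A$ meets some $D_m$, $m\in\mathbb Z$, and lies in some chain $D_z\cup\dots\cup D_{z+N}$. Then some $D_{z+l}$ meets $D_m$, so $z\in\mathbb Z$ by (X1), and by (X4) the intersection of the chain with $L_0$ lies in some $D_0\cup\dots\cup D_M$. More generally, if any $A\in C(X)\setminus\mathcal O$ meets some $D_m$ with $m\in\mathbb Z$, then every finite chain containing $A$ has integer indices.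

The second lemma says that a member of $\mathcal O$ cuts each link in a continuum.

**Lemma 2.** *If $A\in\mathcal O$, then $A\cap D_z$ is connected for each $z\in G$.*

*Proof.* Let $\tilde A=q^{-1}(A)$ and $\kappa(z)=\{x:(x,z)\in\tilde A\}$. Then $a,b\in\kappa(z)$ for every $z$, because $c_z,c_{z+1}\in A$; and $A\cap D_z\cong\kappa(z)$. Suppose $\kappa(z)=P\sqcup R$ with $P,R$ nonempty, closed and disjoint, and take disjoint open sets $O_P\supset P$, $O_R\supset R$ in $D$. By compactness of $\tilde A$ there is $i$ such that $\kappa(z')\subset O_P\cup O_R$ for all $z'\in V:=z+G_i$. Let $n=n_i\ge2$.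

*Case (i): $a,b$ lie in the same set, say $P$.* The set $\tilde A\cap(D\times V)$ is clopen in $\tilde A$ and is the disjoint union of its open subsets over $O_P$ and $O_R$. So $\tilde A\cap(O_R\times V)$ is clopen in $\tilde A$. It is nonempty, and contains no point with first coordinate $a$ or $b$; hence it is a union of fibers of $q$. Its image is a nonempty clopen subset of $A$ that misses $c_z\in A$. This contradicts connectedness of $A$.

*Case (ii): $a\in P$, $b\in R$* (rename $P$ and $R$ if necessary). Here no clopen piece splits off at once. Instead we map $A$ onto $V$: the break in the links indexed by $V$ allows us to re-index. Define $\mu:\tilde A\to V$ as follows. For $z'\in V$ let $\mu(x,z')=z'$ if $x\in O_R$ and $\mu(x,z')=z'-n$ if $x\in O_P$; note $n\in G_i$. For $z'=v+j$ with $v\in V$, $1\le j\le n-1$, let $\mu(x,z')=v$. This is continuous. We check $\mu(b,z')=\mu(a,z'+1)$ for $z'=v+j$, $0\le j\le n-1$. For $j=0$: $\mu(b,v)=v$ as $b\in O_R$, and $\mu(a,v+1)=v$. For $1\le j\le n-2$ both values are $v$. For $j=n-1$: $\mu(b,z')=v$ and $\mu(a,v+n)=v+n-n=v$ as $a\in O_P$. So $\mu$ induces a map $A\to V$. It is onto, since $\mu(b,z')=z'$ for $z'\in V$.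 As $V$ is totally disconnected with more than one point, this contradicts connectedness of $A$. $\square$

## 4. The hyperspace of a solenoid is its cone, and the cone has three orbits

In the circle example the whole space $S^1$ sat at the center of a disc. A sensible first candidate for a new two-orbit hyperspace is therefore a solenoid, which looks like a circle but is not locally connected. Let us compute. Take $D=[0,1]$, $a=0$, $b=1$, so $X=\Sigma=\Sigma_G$. We write $[x,r]$ for points of $\mathrm{Cone}(\Sigma)$, with apex at $r=0$.

Write $[s,z]$ for points of $\Sigma=(\mathbb R\times G)/\langle(1,-1)\rangle$ and let $\mathbb R$ act by $\varphi_t[s,z]=[s+t,z]$. The action is free, since $(t,0)\in\langle(1,-1)\rangle$ only for $t=0$. For $x\in\Sigma$ and $\ell\ge0$ let $A(x,\ell)=\{\varphi_t(x):|t|\le\ell/2\}$, an arc or a point. Define $\mathrm{Cone}(\Sigma)\to C(\Sigma)$ by sending $[x,r]$ with $r>0$ to $A(x,(1-r)/r)$ and the apex to $\Sigma$.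

* *Continuity.* Only the apex needs an argument. In a translation-invariant metric on the group $\Sigma$, $H_d(A(x,\ell),\Sigma)=H_d(A(0,\ell),\Sigma)$. This tends to $0$ as $\ell\to\infty$ because the orbit $\mathbb R\cdot0$ contains $[m,0]=[0,m]$ for all $m\in\mathbb Z$, and so is dense.
* *Injectivity.* Each $A(x,\ell)$ lies in a finite chain, so it is not $\Sigma$. If $A(x,\ell)=A(x',\ell')$, then $x'$ is in the $\mathbb R$-orbit of $x$. The parametrization of that orbit is injective, so the two parameter intervals coincide, and hence so do midpoints and lengths.
* *Surjectivity.* If $A\in\mathcal O$, then by Lemma 2 $A\cap D_z$ is a connected subset of the arc $D_z$ containing both its ends; so $D_z\subset A$ for all $z$, and $A=\Sigma$. If $A\notin\mathcal O$, then $A$ lies in a finite chain, which is an arc $\varphi_{[0,N+1]}([0,z])$, and so $A$ is some $A(x,\ell)$.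

Hence $C(\Sigma)\cong\mathrm{Cone}(\Sigma)$, and $\mathcal O$ is the apex alone. How many orbits? Translations of $\Sigma$ and reparametrizations of $r$ show that there are at most three: the apex, the set $0<r<1$, and the base $r=1$. There are in fact three. The apex has a base of connected neighborhoods $\{r<\eta\}$, while any other point has a neighborhood $G\times(\text{open interval})\times(\text{interval})$, in which every connected set lies over one point of $G$ and so contains no neighborhood of anything. So the apex is fixed by all homeomorphisms. Suppose a homeomorphism carried a point $p$ with $0<r<1$ to a point $p'$ of the base. A small open 2-disc through $p$, in the cone direction and the $\mathbb R$-direction, would be carried injectively into a set $\{g\}\times(\text{open interval})\times(\frac12,1]$, with $p$ going to a point with last coordinate $1$. By invariance of domain the image is open in the plane, which is impossible at such a point.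

So the solenoid fails, at exactly one place: the base of the cone, which consists of the singletons $\{x\}$, is visible. The remedy is to make the base invisible. In $[0,1]\times Q\cong Q$ the points of the end $\{1\}\times Q$ are no different from the others. If we can replace $\mathrm{Cone}(\Sigma)$ by $\mathrm{Cone}(\Sigma)\times Q$, the orbits $0<r<1$ and $r=1$ should merge, and the apex should become one orbit $\{\text{apex}\}\times Q$. To get the factor $Q$ we replace the links, which are arcs here, by links $D$ with a richer hyperspace.

## 5. Admissible links and the three theorems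

**Definitions.** A metrizable space $Y$ is an *AR* (resp. *ANR*) if for every metric space $Z$ and closed $Z_0\subset Z$, every map $Z_0\to Y$ extends to a map $Z\to Y$ (resp. to a neighborhood of $Z_0$ in $Z$). A *Peano continuum* is a locally connected continuum. A *free arc* in a space is an arc which, without its endpoints, is open in the space.

A triple $(D,a,b)$ is *admissible* if $D$ is a nondegenerate compact AR without free arcs, $a\ne b$ in $D$, and for every $\varepsilon>0$:

* **(A1)** for each $c\in\{a,b\}$ there is a map $e:D\to D$, $\varepsilon$-close to the identity, with $e(a)=a$, $e(b)=b$, and a point $p\in D\setminus e(D)$ with $d(p,c)<\varepsilon$;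
* **(A2)** there is a map $h:D\to D\setminus\{a,b\}$ that is $\varepsilon$-close to the identity.

So $D$ can be pushed off points near $c$ while $a,b$ stay fixed, and can be pushed off $a$ and $b$.

*Example.* $D=Q$, $a=(0,0,\dots)$, $b=(1,0,0,\dots)$. Every nonempty open subset of $Q$ contains a 2-cell, so there are no free arcs. For (A1) let $e(x)=(x_1,\dots,x_n,0,0,\dots)$ with $n$ large, and let $p$ be $c$ with its $(n+1)$-st coordinate changed to $1$. For (A2) let $h(x)=(1-\varepsilon')x+\varepsilon'(\frac12,\frac12,\dots)$ with $\varepsilon'>0$ small; first coordinates of $h(x)$ lie in $(0,1)$. (By contrast, $[0,1]$ with $a=0$, $b=1$ has a free arc, and fails (A1): a self-map fixing $0$ and $1$ is onto.)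

**Theorem 1.** *For every admissible $(D,a,b)$ and every $G$ as in Section 3, $X=X(D,a,b,G)$ is a continuum and $C(X)\cong\mathrm{Cone}(\Sigma_G)\times Q$.*

**Theorem 2.** *$\mathrm{Cone}(\Sigma_G)\times Q$ has exactly two orbits. Hence $C(X)$ is $\frac12$-homogeneous, while $X$ is neither an arc nor a simple closed curve.*

**Theorem 3.** *(a) $X$ can be chosen one-dimensional. (b) There are $2^{\aleph_0}$ continua $X$ (all one-dimensional, if desired) whose hyperspaces $C(X)$ are $\frac12$-homogeneous and pairwise non-homeomorphic. (c) Whenever a continuum $X$ is not locally connected and $C(X)$ is $\frac12$-homogeneous, one orbit is exactly the set of points at which $C(X)$ is locally connected; it contains the element $X$.*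

Here a space is *locally connected at a point* if the point has arbitrarily small connected open neighborhoods.

**Facts used.** The following published facts serve as our tools.

* **(F1)** Order arcs (Kelley; Nadler, *Hyperspaces of Sets*): if $A\subset B$ are subcontinua of $X$, there is a path in $C(X)$ from $A$ to $B$ that is increasing with respect to inclusion.
* **(F2)** Wojdysławski: $2^P$ is an AR for every Peano continuum $P$.
* **(F3)** Curtis–Schori (Fund. Math. 101 (1978)): $C(P)\cong Q$ for a nondegenerate Peano continuum $P$ without free arcs.
* **(F4)** Toruńczyk (Fund. Math. 106 (1980)): a compact AR $Y$ is homeomorphic to $Q$ iff for each $n$ any two maps $I^n\to Y$ can be approximated arbitrarily closely by maps with disjoint images. In particular $Y\cong Q$ if for every $\varepsilon$ there are maps $f,g:Y\to Y$, $\varepsilon$-close to the identity, with $f(Y)\cap g(Y)=\emptyset$: replace $\alpha,\beta:I^n\to Y$ by $f\alpha,g\beta$.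
* **(F5)** Anderson (Michigan Math. J. 14 (1967); see Chapman, *Lectures on Hilbert Cube Manifolds*): a homeomorphism between Z-sets of two Hilbert cubes extends to a homeomorphism of the cubes. Here a closed $Z\subset Y\cong Q$ is a *Z-set* if for each $\varepsilon$ there is a map $Y\to Y\setminus Z$ that is $\varepsilon$-close to the identity. Points are Z-sets; finite unions of Z-sets are Z-sets.
* **(F6)** $Q$ is homogeneous (Keller).

As an example of a Z-set, $\{0\}\times Q$ in $[0,1]\times Q$ is one: use $(t,y)\mapsto(\max(t,\eta),y)$. The slice $\{\frac12\}\times Q$ is not: the first coordinate of a map close to the identity takes values near $0$ and near $1$, hence the value $\frac12$.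

We also use standard facts on ANRs: Borsuk's homotopy extension theorem; local contractibility (each neighborhood $V'$ of a point contains a neighborhood $V$ of it that is contractible in $V'$); open subsets of ANRs are ANRs; the union of two compact ARs meeting in one point is an AR. A nondegenerate compact AR is a Peano continuum; in particular, points close to a given point $c$ lie together with $c$ in a small continuum.

## 6. The space $\mathrm{Cone}(\Sigma)\times Q$ has exactly two orbits

We first confirm that the target space does what we want. Write $\Sigma=\Sigma_G$, $Y=\mathrm{Cone}(\Sigma)\times Q$, $Y_1=\{\text{apex}\}\times Q$ and $Y_2=Y\setminus Y_1=\Sigma\times(0,1]\times Q$.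

**Step 1: $Y_1$ lies in one orbit.** Use the homeomorphisms $\mathrm{id}\times g$ with $g$ a homeomorphism of $Q$, and (F6).

**Step 2: $Y_2$ lies in one orbit.** Here the base of the cone disappears. Let $(\sigma,t,y),(\sigma',t',y')\in Y_2$. A homeomorphism of $\Sigma$ carrying $\sigma$ to $\sigma'$ induces one of $Y$, so assume $\sigma=\sigma'$. In $[0,1]\times Q\cong Q$ the sets $\{0\}\times Q\cup\{(t,y)\}$ and $\{0\}\times Q\cup\{(t',y')\}$ are Z-sets, and $t,t'>0$. By (F5) there is a homeomorphism $g$ of $[0,1]\times Q$ that is the identity on $\{0\}\times Q$ and has $g(t,y)=(t',y')$; it makes no difference whether $t$ or $t'$ equals $1$. The homeomorphism $\mathrm{id}_\Sigma\times g$ of $\Sigma\times[0,1]\times Q$ is the identity on $\Sigma\times\{0\}\times Q$. The space $Y$ is the quotient in which, for each $y$, the set $\Sigma\times\{(0,y)\}$ becomes a point. So $\mathrm{id}_\Sigma\times g$ descends to a homeomorphism of $Y$ carrying $(\sigma,t,y)$ to $(\sigma,t',y')$.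

**Step 3: the orbits differ.** At a point of $Y_1$ the space $Y$ has a base of connected open neighborhoods $\{r<\eta\}\times V$ with $V$ connected and open in $Q$. A point of $Y_2$ has an open neighborhood $N_0\cong G\times(\text{open interval})\times(0,1]\times Q$. A connected neighborhood $N\subset N_0$ of that point would project to a single point of $G$; yet its projection contains a nonempty open subset of $G$, which has no isolated points. So $Y$ is locally connected at the points of $Y_1$ and at no point of $Y_2$.

This proves the first sentence of Theorem 2, and shows that $Y_2$ is the set of points where $Y$ is not locally connected.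

## 7. Union-closed families of closed sets

Theorem 1 will be proved by cutting $C(X)$ into Hilbert cubes and controlling how they meet. To apply (F4) we must know that certain families of sets are ARs, and to apply (F5) we must push such families off subfamilies. Both come from one extension lemma.

Two remarks on the Hausdorff metric. The union map $2^{2^X}\to2^X$ does not increase distances, and $H_d(\bigcup A_i,\bigcup B_i)\le\sup H_d(A_i,B_i)$. A *compact* family closed under unions of pairs is closed under unions of nonempty compact subfamilies: approximate by unions of finite $\varepsilon$-nets and pass to the limit.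

**Definition.** A family $\mathcal S\subset2^X$ has *property (P)* if for $A\subset B$ in $\mathcal S$ there is a path in $\mathcal S$ from $A$ to $B$ all of whose members $C$ satisfy $A\subset C\subset B$.

For example, $\{A\in C([0,1]):\frac12\in A\}$ is closed under unions and has (P): increase the two ends of the interval linearly. The family $C([0,1])$ has (P) but is not closed under unions.

**Lemma 3 (extension).** *Let $\mathcal S$ be closed under unions of nonempty compact subfamilies and have (P). Let $K$ be a simplicial complex with vertex set $K^0$ and $f:K^0\to\mathcal S$ any function. Then $f$ extends to a map $F:|K|\to\mathcal S$ (Whitehead topology: continuity is tested on simplices) such that, if the $f$-values of the vertices of a simplex $\sigma$ are pairwise within $\delta$, then $H_d(F(x),f(v))\le2\delta$ for $x\in\sigma$ and each vertex $v$ of $\sigma$.*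

*Proof.* *Edges.* On an edge $vw$ use a path $f(v)\to f(v)\cup f(w)\to f(w)$, whose halves are given by (P), the second one reversed. A member $C$ of the first half satisfies $f(v)\subset C\subset f(v)\cup f(w)$, so it is within $H_d(f(v),f(w))$ of $f(v)$; similarly for the second half and $f(w)$. We have thus extended $f$ to the 1-skeleton $|K^1|$. If the vertex values on $\sigma$ are pairwise within $\delta$, then on the 1-skeleton $\sigma^1$ of $\sigma$ the extended $f$ is within $2\delta$ of $f(v)$ for every vertex $v$ of $\sigma$.

*Higher simplices.* We cannot fill a triangle in $\mathcal S$ directly, but we can fill it in the hyperspace of its boundary and take unions. We define a map $\theta$ on $|K|$ with $\theta(y)=\{y\}$ for $y\in|K^1|$ and $\theta(\sigma)\subset2^{\sigma^1}$ for every simplex $\sigma$ of dimension at least $1$, by induction on skeleta. If $\dim\sigma\ge2$, then $\theta|\partial\sigma$ takes values in $2^{\sigma^1}$, which is an AR by (F2) as $\sigma^1$ is a connected finite graph; so $\theta$ extends over $\sigma$. Put $F(x)=\bigcup_{y\in\theta(x)}f(y)$. Since $f(\theta(x))$ is a nonempty compact subfamily of $\mathcal S$, we have $F(x)\in\mathcal S$.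 On each simplex $F$ is continuous, it extends $f$, and $H_d(F(x),f(v))\le\sup_{y\in\theta(x)}H_d(f(y),f(v))\le2\delta$. $\square$

For a locally finite open cover $\mathcal U$ of a metric space $M$, a *canonical map* $\kappa:M\to|N(\mathcal U)|$ to the nerve is the map given by a partition of unity in which the function of $U$ is positive only at points of $U$. Near each point it maps into a finite subcomplex, so it is continuous; the vertices of the carrier of $\kappa(z)$ are sets $U$ containing $z$.

**Lemma 4.** *Let $\mathcal W\subset2^X$ be nonempty, compact, closed under unions of pairs, with (P).*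

*(1) $\mathcal W$ is an AR.*

*(2) If $\mathcal V\subset\mathcal W$ is dense in $\mathcal W$, closed under unions of nonempty compact subfamilies, and has (P), then for each $\varepsilon>0$ there is a map $\mathcal W\to\mathcal V$ that is $\varepsilon$-close to the identity.*

*Proof.* (1) Let $Z_0$ be nonempty and closed in a metric space $Z$, and $f:Z_0\to\mathcal W$ a map. We follow Dugundji. Let $\mathcal U$ be a locally finite cover of $Z\setminus Z_0$ by nonempty open sets refining the cover by balls $B(y,\frac14d(y,Z_0))$. If $U\subset B(y,\frac14d(y,Z_0))$, choose $a_U\in Z_0$ with $d(y,a_U)\le\frac54d(y,Z_0)$. For $z\in U$ we have $d(z,a_U)\le\frac32d(y,Z_0)$ and $d(z,Z_0)\ge\frac34d(y,Z_0)$, hence $d(z,a_U)\le2d(z,Z_0)$. Let $\kappa$ be a canonical map, let $F$ be given by Lemma 3 for $U\mapsto f(a_U)$, and extend $f$ by $F\kappa$ on $Z\setminus Z_0$. To check continuity at $z_0\in Z_0$, let $z\to z_0$ with $z\notin Z_0$. The vertices $U$ of the carrier of $\kappa(z)$ contain $z$, so $d(a_U,z_0)\le2d(z,Z_0)+d(z,z_0)\le3d(z,z_0)$. So all these $f(a_U)$ are close to $f(z_0)$ and to each other, and $F\kappa(z)\to f(z_0)$ by the estimate of Lemma 3. So $\mathcal W$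 is an AR.

(2) Let $K$ be the nerve of a finite open cover of $\mathcal W$ by nonempty sets of diameter less than $\delta$, with canonical map $\kappa:\mathcal W\to|K|$. For each vertex $U$ pick $A_U\in\mathcal V$ within $\delta$ of a point of $U$. Then $A_U$ is within $2\delta$ of every point of $U$, so for vertices of a common simplex (any two of which intersect) the $A_U$ are within $4\delta$ of each other. With $F:|K|\to\mathcal V$ from Lemma 3, $F\kappa(A)$ is within $8\delta$ of $A_U$ for some $U\ni A$, and $A_U$ is within $2\delta$ of $A$. So $F\kappa$ moves points by at most $10\delta$; take $\delta<\varepsilon/10$. $\square$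

## 8. Three Hilbert cubes: $\mathcal O$, $\mathcal W_0$ and $\mathcal W_1$

From now on $(D,a,b)$ is admissible.

To see where we are going, return for a moment to $D=[0,1]$. The members of $C(\Sigma)$ that start in the link $D_0$ are the arcs $[s,t]$ in the half-string $L_0=[0,\infty)$ with $0\le s\le1$, $s\le t<\infty$. Together with $\Sigma$ they form a triangle: its apex is $\Sigma$, its two sides are $s=0$ and $s=1$, and its base consists of the singletons. The shift $T$ carries the side $s=0$ to the side $s=1$. The cone $C(\Sigma)$ arises from copies of this triangle, one for each $z\in G$, glued along the sides. We shall do the same for general $D$, where $\mathcal O$ replaces the apex and $\mathcal W_0$ replaces the side $s=0$.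

For $i\in\{0,1\}$ let
$$\mathcal V_i=\{A\in C(X):c_i\in A\subset L_0\},\qquad \mathcal W_i=\mathcal V_i\cup\mathcal O .$$
By (X4) $c_{-1}\notin L_0$, so $\mathcal V_i\cap\mathcal O=\emptyset$. The difficulty is that $L_0$ is not closed, so $\mathcal V_i$ is not compact; adding $\mathcal O$ repairs this.

**Lemma 5.** *$\mathcal O,\mathcal W_0,\mathcal W_1$ are compact, closed under unions of pairs, and have (P). The families $\mathcal V_i$ are dense in $\mathcal W_i$, closed under unions of nonempty compact subfamilies, and have (P). Moreover every nonempty compact $\mathcal A\subset\mathcal V_i$ has all its members in one chain $D_0\cup\dots\cup D_{N-1}$.*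

*Proof.* **Compactness.** $\mathcal O$ is closed in $C(X)$. Let $A^j\in\mathcal W_i$ and $A^j\to A\notin\mathcal O$. We need $A\in\mathcal V_i$. As $\mathcal O$ is closed, we may assume $A^j\in\mathcal V_i$; so $c_i\in A^j\subset L_0$, and $c_i\in A$. Choose $U=w+G_m$ with $A\cap c(U)=\emptyset$; then $A^j\cap c(U)=\emptyset$ for large $j$. Since $c_i$ lies in $A$ and in all $A^j$, Lemma 1 gives $A,A^j\subset K_u$ with the same $u=\lambda(c_i)$, and $u\in\mathbb Z$ because $i-u\in\{0,\dots,n_m-1\}$. By (X4) the set $(D_u\cup\dots\cup D_{u+n_m-1})\cap L_0$ is a finite union of sets $D_l$, $\{c_0\}$, $\emptyset$; so it is closed. It contains $A^j$ for large $j$, hence $A\subset L_0$.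

**Unions of pairs.** All members of $\mathcal W_i$ contain $c_i$ (those of $\mathcal O$ contain $\Gamma$), so unions of pairs are continua. The union lies in $\mathcal O$ if one of the two sets does, and otherwise in $\mathcal V_i$. The same holds for $\mathcal O$.

**Property (P) for $\mathcal O$ and $\mathcal V_i$.** If $A\subset B$ are both in $\mathcal O$, an order arc from $A$ to $B$ has members containing $A\supset\Gamma$. If both are in $\mathcal V_i$, the members of an order arc contain $c_i$ and lie in $B\subset L_0$.

**Property (P) for $\mathcal W_i$.** Let $A\subset B$. If $A\in\mathcal O$, then $B\in\mathcal O$; this case, and the case $B\notin\mathcal O$ (where $A,B\in\mathcal V_i$), are done. The remaining case is $A\notin\mathcal O$, $B\in\mathcal O$, where a single order arc could leave $L_0$ too early. We fill in link by link. By Lemma 2, $B\cap D_j$ is a continuum containing $c_j$ and $c_{j+1}$. Hence $B\cap(D_0\cup\dots\cup D_j)$ is a continuum containing $c_0,c_1$, and, as $c_i\in A$,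
$$B_j=A\cup\big(B\cap(D_0\cup\dots\cup D_j)\big)$$
is a continuum with $c_i\in B_j\subset L_0$. So $B_j\in\mathcal V_i$. Concatenate order arcs $A\to B_0\to B_1\to\cdots$ in $\mathcal V_i$. They increase and converge to $B_\infty=\overline{\bigcup B_j}\subset B$, because a member between $B_j$ and $B_\infty$ has distance at most $H_d(B_j,B_\infty)\to0$ from $B_\infty$. And $B_\infty\supset\overline{\{c_j:j\ge0\}}=\Gamma$, so $B_\infty\in\mathcal O$. Finish with an order arc from $B_\infty$ to $B$ in $\mathcal O$.

**Compact unions in $\mathcal V_i$.** Let $\mathcal A\subset\mathcal V_i$ be nonempty and compact. By (X5) each member lies in some chain $D_0\cup\dots\cup D_M$, but $M$ depends on the member; we need one chain for all. For $N>i$ let $\mathcal A_N=\{A\in\mathcal A:c_N\in A\}$, a compact set. These sets decrease: if $c_{N+1}\in A$, then $A$ is a connected subset of a chain $D_0\cup\dots\cup D_M$, $M\ge N+1$, containing $c_i\in D_0\cup\dots\cup D_{N-1}$ and $c_{N+1}\in D_N$; so $c_N\in A$ by (X2). If all $\mathcal A_N$ were nonempty, some $A\in\mathcal A$ would contain all $c_N$, $N>i$, hence their closure $\Gamma$, a contradiction. So for some $N>i$ no member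 contains $c_N$, and by (X2) again all members lie in $D_0\cup\dots\cup D_{N-1}$. Then $\bigcup\mathcal A$ is compact, lies in this chain, and is connected since all members contain $c_i$. So $\bigcup\mathcal A\in\mathcal V_i$.

**Density.** We approximate $A\in\mathcal O$ by members of $\mathcal V_i$. Let $\kappa(z)=\{x:q(x,z)\in A\}$, which contains $a,b$ and is connected by Lemma 2. For $0\le k<n_m$ let $\kappa'(k)=\bigcup_{z\in k+G_m}\kappa(z)$. It is compact, being a projection of a compact set; it is connected and contains $a,b$. Let
$$A'=\bigcup_{0\le k<n_m}q\big(\kappa'(k)\times\{k\}\big).$$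
Consecutive pieces share the point $q(b,k)=q(a,k+1)$, so $A'$ is a continuum in $L_0$; it contains $c_0=q(a,0)$ and $c_1=q(b,0)$. So $A'\in\mathcal V_i$. For $z\in k+G_m$ and $x\in\kappa(z)$ let $q(x,z)\in A$ and $q(x,k)\in A'$ correspond to each other; all points of $A$ and of $A'$ arise in this way. As $z-k\in G_m$, uniform continuity of $q$ gives $A'\to A$ as $m\to\infty$. $\square$

**Lemma 6.** *$\mathcal O\cong\mathcal W_0\cong\mathcal W_1\cong Q$, and $\mathcal O$ is a Z-set in $\mathcal W_0$ and in $\mathcal W_1$.*

*Proof.* By Lemmas 5 and 4(1) the three families are ARs. For (F4) we need two self-maps close to the identity with disjoint images: one that avoids a certain point, and one that always includes it. Let $e,p$ be as in (A1) with $c=a$ and small $\varepsilon$. The map $\bar e(q(x,z))=q(e(x),z)$ is well defined since $e$ fixes $a$ and $b$. It fixes $\Gamma$ pointwise, maps each link into itself, and is close to the identity by uniform continuity of $q$. So $f(A)=\bar e(A)$ maps each of $\mathcal O,\mathcal W_0,\mathcal W_1$ into itself, close to the identity. Let $B^i\subset D_i$ be a small continuum containing $c_i=q(a,i)$ and $q(p,i)$, and put $g(A)=A\cup B^i$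 on $\mathcal W_i$; on $\mathcal O$ use $i=0$. This maps the family into itself, close to the identity, since $c_i\in A$ and $B^i\subset L_0$. Since $p\notin e(D)\ni a,b$, the only $q$-preimage of $q(p,i)$ is $(p,i)$, and so $q(p,i)\notin\bar e(X)$. Thus $q(p,i)$ is in every $g(A)$ and in no $f(A)$; the images are disjoint, and (F4) applies. The Z-set claim is Lemma 4(2) with $\mathcal V_i=\mathcal W_i\setminus\mathcal O$. $\square$

## 9. The continua that start in the link $D_0$

Let
$$\mathcal F=\mathcal W_1\cup C(D_0),$$
a compact set. It is the analogue of the triangle above:
$$\mathcal F=\{A\in C(X):A\subset L_0,\ A\cap D_0\ne\emptyset\}\cup\mathcal O. \tag{1}$$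
The inclusion $\subset$ is clear, since $c_1\in D_0$. Conversely, if $A\subset L_0$ meets $D_0$, then $A\notin\mathcal O$ as $c_{-1}\notin L_0$; by (X5) $A$ lies in a chain $D_0\cup\dots\cup D_M$, and by (X2) either $A\subset D_0$ or $c_1\in A$.

The two "sides" of $\mathcal F$ are $\mathcal W_0=\{A\in\mathcal F:c_0\in A\}$ and
$$T\mathcal W_0=\{A\in C(X):c_1\in A\subset L_1\}\cup\mathcal O\subset\mathcal W_1\subset\mathcal F .$$
Since $c_0\notin L_1$, we have
$$\mathcal W_0\cap T\mathcal W_0=\mathcal O. \tag{2}$$

**Lemma 7.** *$\mathcal F\cong Q$.*

*Proof.* We show that $\mathcal F$ is two Hilbert cubes glued along a common Z-set which is itself a Hilbert cube. $C(D_0)\cong Q$ by (F3), and $\mathcal W_1\cong Q$ by Lemma 6. The intersection is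
$$\mathcal Q_1:=\mathcal W_1\cap C(D_0)=\{A\in C(D_0):c_1\in A\}\cong\{A\in C(D):b\in A\}.$$

*$\mathcal Q_1\cong Q$.* It is compact, closed under unions of pairs, and has (P) by order arcs; so it is an AR by Lemma 4(1). Take $e,p$ from (A1) with $c=b$, and a small continuum $B\subset D$ containing $b$ and $p$. On $\{A\in C(D):b\in A\}$ the maps $A\mapsto e(A)$ and $A\mapsto A\cup B$ are close to the identity, and their images are disjoint, since $p\notin e(D)$. Apply (F4).

*$\mathcal Q_1$ is a Z-set in $C(D_0)$.* Use $A\mapsto h(A)$ (under $D_0\cong D$) with $h$ from (A2), which misses $b$.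

*$\mathcal Q_1$ is a Z-set in $\mathcal W_1$.* Use $A\mapsto A\cup B$ with $B\subset D_1$ a small nondegenerate continuum containing $c_1$. Then $A\cup B\in\mathcal W_1$, and $A\cup B\not\subset D_0$ since $D_0\cap D_1=\{c_1\}$.

By (F5) there are homeomorphisms $C(D_0)\to\mathcal Q_1\times[-1,0]$ and $\mathcal W_1\to\mathcal Q_1\times[0,1]$ that both equal $A\mapsto(A,0)$ on $\mathcal Q_1$. They combine to a homeomorphism $\mathcal F\cong\mathcal Q_1\times[-1,1]\cong Q$. $\square$

**Lemma 8.** *$\mathcal W_0\cup T\mathcal W_0$ is a Z-set in $\mathcal F$.*

*Proof.* The set is compact. Let $\varepsilon>0$; we may assume $\varepsilon<d(c_0,c_1)$. We push $\mathcal F$ off the set in two moves: first off $\mathcal O$, so that all members lie in one finite chain $P$; then by a self-map of $P$ that misses $c_0$ and keeps every member in contact with $D_0\setminus\{c_1\}$.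

**Step 1: pushing off $\mathcal O$.** By (F5) and Lemma 6 identify $\mathcal W_1=\mathcal O\times[0,1]$ with $A\in\mathcal O$ corresponding to $(A,0)$. Let $u(A,t)=(A,\max(t,\eta))$. For small $\eta>0$ this is $\varepsilon$-close to the identity, and it is the identity on $\mathcal Q_1$, because $\mathcal Q_1$ is compact and disjoint from $\mathcal O$, so $t$ is bounded away from $0$ on it. Extend $u$ by the identity on $C(D_0)$. This gives a map $u:\mathcal F\to\mathcal F\setminus\mathcal O$. Since $u(\mathcal W_1)$ is a compact subset of $\mathcal V_1$, Lemma 5 shows that all members of $u(\mathcal F)$ lie in one chain $P=D_0\cup\dots\cup D_N$, $N\ge2$.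

**Step 2: a map $\hat h:P\to P$.** On $D_0$ we want to use $h$ from (A2); but $h$ moves $c_1$, so we must adjust the map on a small part of $D_1$. In the AR $D_0\cup D_1$ choose open neighborhoods $V\subset V'$ of $c_1$ with $\mathrm{diam}\,V'<\varepsilon$ and $V$ contractible in $V'$. Then $c_0\notin V'$. Choose a closed neighborhood $R\subset V$ of $c_1$ in $D_1$ with $c_2\notin R$. Choose $h$ in (A2) so close to the identity that $q(h(b),0)\in V$ and the self-map $q(x,0)\mapsto q(h(x),0)$ of $D_0$ is $\varepsilon$-close to the identity. Let
$$\hat h(q(x,0))=q(h(x),0)\ \text{ on }D_0,\qquad \hat h=\mathrm{id}\ \text{ on }(D_1\setminus R)\cup D_2\cup\dots\cup D_N .$$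
It remains to define $\hat h$ on $R$. On the closed subset $\{c_1\}\cup\mathrm{Fr}_{D_1}R$ of $R$ the values are prescribed: $c_1=q(b,0)\mapsto q(h(b),0)$, and the identity on the frontier, which does not contain $c_1$. This is a map into $V$, so it is null-homotopic in $V'$. Now $V'$ is an ANR and constant maps extend, so by Borsuk's theorem the prescribed map extends to a map $R\to V'$. Use this as $\hat h|R$.

The pieces agree on overlaps, namely $c_1$, $\mathrm{Fr}_{D_1}R$, and the points $c_2,\dots,c_N$, which are fixed; so $\hat h$ is continuous. It maps $P$ into $P$ since $V'\subset D_0\cup D_1$. It is $\varepsilon$-close to the identity because $R\cup\hat h(R)\subset V'$. Finally $c_0\notin\hat h(P)$, because $h$ misses $a$, $c_0\notin V'$, and $c_0\notin D_1\cup\dots\cup D_N$.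

**Step 3: the composition.** Let $A\in\mathcal F\setminus\mathcal O$ with $A\subset P$. Then $\hat h(A)$ is a continuum in $P\subset L_0$. Since $A$ meets $D_0$ and $h$ misses $b$, $\hat h(A)$ contains a point of $D_0\setminus\{c_1\}$. So $\hat h(A)\in\mathcal F\setminus\mathcal O$ by (1). Also $c_0\notin\hat h(A)$, so $\hat h(A)\notin\mathcal W_0$. As $D_0\cap L_1=\{c_1\}$, $\hat h(A)\not\subset L_1$, so $\hat h(A)\notin T\mathcal W_0$. Thus $A\mapsto\hat h(u(A))$ maps $\mathcal F$ into $\mathcal F\setminus(\mathcal W_0\cup T\mathcal W_0)$ and is $2\varepsilon$-close to the identity. $\square$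

## 10. Gluing the translates of $\mathcal F$ into a cone

We now prove Theorem 1. That $X$ is a continuum was shown in Section 3.

**Step 1: a model for $\mathcal F$ with its two sides.** By (F5) and Lemma 6 there is a homeomorphism $k:\mathcal O\times[0,1]\to\mathcal W_0$ with $k(A,0)=A$. Define $j:\mathcal O\times[-1,1]\to\mathcal W_0\cup T\mathcal W_0$ by
$$j(A,x)=k(A,x),\qquad j(A,-x)=T\,k(T^{-1}A,x)\qquad(0\le x\le1). \tag{3}$$
At $x=0$ both formulas give $A$. The map $j$ is onto, and by (2) it is injective, so it is a homeomorphism. Let $\Delta=[-1,1]\times[0,1]$. The set $\mathcal O\times[-1,1]\times\{0\}$ is a Z-set in $\mathcal O\times\Delta\cong Q$ (push the last coordinate up). By Lemmas 7, 8 and (F5), $j$ extends to a homeomorphism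
$$K:\mathcal O\times\Delta\to\mathcal F,\qquad K(A,(x,0))=j(A,x).$$
So the two sides become the two halves of the bottom edge of $\Delta$, with $\mathcal O$ over the origin. The choice (3) makes $K$ compatible with the shift $T$ from one side to the other.

**Step 2: polar coordinates in $\Delta$ and the two maps.** Let $r(x,y)=\max(|x|,y)$ on $\Delta$, and $S=\{r=1\}$, an arc from $s_+=(1,0)$ to $s_-=(-1,0)$. Each point of $\Delta\setminus\{(0,0)\}$ is uniquely $rs$ with $s\in S$, $r\in(0,1]$. Identifying $(S,s_+,s_-)$ with $([0,1],0,1)$ we have
$$\Sigma_G=S\times G/\big((s_-,z)\sim(s_+,z+1)\big).$$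
Consider
$$\pi:G\times\mathcal F\to C(X),\quad \pi(z,B)=T_zB,$$
$$\Theta:G\times\mathcal F\to\mathrm{Cone}(\Sigma_G)\times\mathcal O,\quad \Theta(z,K(A,rs))=\big([[s,z],r],\,T_zA\big).$$
If both are continuous surjections with the same fibers, then, since the domain is compact and the targets are Hausdorff, both are quotient maps and the targets are homeomorphic. The map $\pi$ is continuous by (X3). The map $\Theta$ is well defined, also for $r=0$, where the first coordinate is the apex. It is continuous because its composition with the quotient map $G\times\mathcal O\times S\times[0,1]\to G\times\mathcal F$, $(z,A,s,r)\mapsto(z,K(A,rs))$, of compact spaces is continuous.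

**Step 3: both maps are onto.** If $A\in\mathcal O$, then $A=\pi(0,A)$. Otherwise $A$ lies in a chain $D_z\cup\dots\cup D_{z+N}$ by Lemma 1. With $l$ least such that $A\cap D_{z+l}\ne\emptyset$ we have $A\subset L_{z+l}$. So $T_{-(z+l)}A\subset L_0$ meets $D_0$ and belongs to $\mathcal F$ by (1). For $\Theta$: $([[s,z],r],A^*)=\Theta(z,K(T_z^{-1}A^*,rs))$.

**Step 4: the fibers over $\mathcal O$.** Since $K(A,(0,0))=A$ and $K$ is injective, $K(A,rs)\in\mathcal O$ iff $r=0$. If $T_zB=T_{z'}B'$ or $\Theta(z,B)=\Theta(z',B')$, then $B\in\mathcal O\iff B'\in\mathcal O$. For $B,B'\in\mathcal O$ we have $\Theta(z,B)=(\text{apex},T_zB)$, so the two equalities are equivalent.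

**Step 5: equal images under $\pi$ give equal images under $\Theta$.** Let $B,B'\notin\mathcal O$, $B=K(A,rs)$, $B'=K(A',r's')$, and suppose $T_zB=T_{z'}B'=:E$ with $(z,B)\ne(z',B')$. Then $z\ne z'$. The set $E$ lies in $L_z\cap L_{z'}$ and meets $D_z$ and $D_{z'}$. So $D_z\cap L_{z'}\ne\emptyset$, and by (X1) $z'=z+i$ with $i\in\mathbb Z\setminus\{0\}$; by symmetry let $i>0$. Now $D_z\cap L_{z+i}\ne\emptyset$ forces $i=1$. Hence $\emptyset\ne E\cap D_z\subset D_z\cap L_{z+1}=\{c_{z+1}\}$, so $c_{z+1}\in E\subset L_{z+1}$. Therefore $c_1\in B\subset L_1$, i.e. $B\in T\mathcal W_0\setminus\mathcal O$, and $B'=T^{-1}B\in\mathcal W_0\setminus\mathcal O$.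

Write $B'=k(A_1,\rho)=K(A_1,\rho s_+)$. By uniqueness $A_1=A'$, $\rho=r'$, $s'=s_+$. By (3),
$$B=TB'=T\,k(A',r')=j(TA',-r')=K(TA',r's_-),$$
so $s=s_-$, $r=r'$, $A=TA'$. As $[s_-,z]=[s_+,z+1]$ and $T_zTA'=T_{z+1}A'$, we get $\Theta(z,B)=\Theta(z',B')$.

**Step 6: the converse.** Let again $B,B'\notin\mathcal O$ and suppose $\Theta(z,B)=\Theta(z',B')$. Then $r=r'>0$, $[s,z]=[s',z']$ and $T_zA=T_{z'}A'$. Either $(s,z)=(s',z')$, and then $A=A'$ and $B=B'$. Or, up to symmetry, $s=s_-$, $s'=s_+$, $z'=z+1$; then $A=TA'$ and $B=K(TA',rs_-)=T\,k(A',r)=TB'$, so $T_zB=T_{z+1}B'=T_{z'}B'$.

Hence $C(X)\cong\mathrm{Cone}(\Sigma_G)\times\mathcal O\cong\mathrm{Cone}(\Sigma_G)\times Q$, the last step by Lemma 6. This proves Theorem 1.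

**End of the proof of Theorem 2.** By Section 6 and Theorem 1, $C(X)$ is $\frac12$-homogeneous. Since $\mathrm{Cone}(\Sigma_G)\times Q$ is not locally connected, whereas the hyperspaces of an arc and of a simple closed curve are 2-cells, $X$ is neither an arc nor a simple closed curve. With $D=Q$, $a=(0,0,\dots)$, $b=(1,0,0,\dots)$ and $G$ the 2-adic integers the example is explicit. So the answer to the problem is no.

## 11. One-dimensional examples, continuum many examples, and the orbit of $X$

We prove Theorem 3.

**(a) Dendrites as links.** A *dendrite* is a Peano continuum containing no simple closed curve. We use these textbook facts on nondegenerate dendrites. They are one-dimensional compact ARs. Any two distinct points $x,y$ are joined by a unique arc $[x,y]$. For a subcontinuum $J$ the *first-point map* $D\to J$, sending $x\notin J$ to the point where the arcs from $x$ to $J$ first meet $J$, is a continuous retraction. There are at least two *endpoints*, i.e. points with arbitrarily small open neighborhoods having one-point boundary. A *branch point* is a point $v$ such that $D\setminus\{v\}$ has at least three components. Let $D$ be a dendrite whose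 branch points are dense (e.g. Ważewski's universal dendrite), and let $a\ne b$ be endpoints. We claim that $(D,a,b)$ is admissible.

*No free arcs.* If $v$ is in the open interior of a free arc, every component of $D\setminus\{v\}$ has $v$ in its closure, hence meets one of the two sides of $v$ in the arc; so there are at most two components. Thus the interior of a free arc would be a nonempty open set without branch points.

*(A2).* Choose small open neighborhoods $V_a,V_b$ of $a,b$ with disjoint closures and one-point boundaries $\{a'\},\{b'\}$. Let $h$ collapse $\overline{V_a}$ to $a'$ and $\overline{V_b}$ to $b'$, and be the identity elsewhere. It is continuous, since the closed pieces meet only in $a'$ and $b'$. Its image is $D\setminus(V_a\cup V_b)$.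

*(A1).* Let $c\in\{a,b\}$, let $c'$ be the other point, and let $J\ni c$ be a nondegenerate proper subarc of $[c,c']$ with $\mathrm{diam}\,J<\varepsilon/2$. We look for a small side branch of $J$ to collapse.

First, branch points of $D$ are dense in $J$. Suppose an open subarc $(x,y)\subset J$ contained none. If $(x,y)$ were not open in $D$, points $d_k$ off $[x,y]$ would converge to a point of $(x,y)$, so the first-point map of $[x,y]$ would eventually carry $d_k$ to a point $v\in(x,y)$. Then $d_k$, $x$, $y$ lie in different components of $D\setminus\{v\}$: these components are arcwise connected (open connected subsets of a Peano continuum), and the unique arcs joining two of the three points pass through $v$. So $v$ would be a branch point, a contradiction. So $(x,y)$ is open in $D$, which contradicts density of branch points in $D$.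

Hence infinitely many interior points $v$ of $J$ are branch points. For each of them $J\setminus\{v\}$ has two connected pieces, so there is a component $R_v$ of $D\setminus\{v\}$ disjoint from $J$. It is open, and $\overline{R_v}=R_v\cup\{v\}$. Moreover $c\notin R_v$ as $c\in J$, and $c'\notin R_v$, because the part of $[c,c']$ from $v$ (exclusive) to $c'$ is connected in $D\setminus\{v\}$ and meets $J$. As $R_v$ is clopen in $D\setminus\{v\}$ and contained in $D\setminus J$, it is a component of $D\setminus J$. Different $v$ give different closures on $J$, so the $R_v$ are different components of $D\setminus J$, hence disjoint.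

Some $R_v$ has diameter less than $\varepsilon/2$. Otherwise choose infinitely many different $v_k$ and points $x_k\in R_{v_k}$ with $d(x_k,v_k)\ge\varepsilon/6$, and pass to a subsequence with $x_k\to x$, $v_k\to v^*\in J$; then $x\ne v^*$. The first-point map $\rho$ of $J$ has $\rho(x_k)=v_k$, so $\rho(x)=v^*\ne x$, and thus $x\notin J$. The component of $x$ in $D\setminus J$ is open, so it contains $x_k$ for all large $k$; but the $x_k$ lie in different components, a contradiction.

With such a $v$, let $e$ collapse $R_v$ to $v$ and be the identity elsewhere, and take $p\in R_v$. The map $e$ is continuous, as the closed sets $\overline{R_v}$ and $D\setminus R_v$ meet in $v$ only. Then $e(a)=a$, $e(b)=b$, $e$ is $\varepsilon$-close to the identity, $p\notin e(D)=D\setminus R_v$, and $d(p,c)\le d(p,v)+d(v,c)<\varepsilon$. So $(D,a,b)$ is admissible.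

*Dimension.* For this $D$, $X\setminus\Gamma\cong(D\setminus\{a,b\})\times G$ is an $F_\sigma$ in $X$ of dimension at most $1$, and $\Gamma\cong G$ is closed and zero-dimensional. By the sum theorem $\dim X\le1$, and $\dim X=1$ because $X$ contains $D_0\cong D$. Theorems 1 and 2 apply, which proves (a).

**(b) Telling the examples apart.** By Section 6, the set of points at which $C(X)$ is not locally connected is homeomorphic to $\Sigma_G\times(0,1]\times Q$. It is determined by the topology of $C(X)$. By homotopy invariance its Čech cohomology group $\check H^1(\cdot;\mathbb Z)$ is $\check H^1(\Sigma_G)$. Now $\Sigma_G\cong\varprojlim\mathbb R/n_i\mathbb Z$ via $[t,z]\mapsto t+(z\bmod n_i)$. This is well defined, as $[1,z]$ and $[0,z+1]$ have the same image. It is bijective: a compatible sequence has a common fractional part $t\in[0,1)$, and its integer parts modulo $n_i$ determine a unique $z\in G$. By compactness it is a homeomorphism. The bonding map $\mathbb R/n_{i+1}\mathbb Z\to\mathbb R/n_i\mathbb Z$ winds $n_{i+1}/n_i$ times, so by continuity of Čech cohomology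
$$\check H^1(\Sigma_G)\cong\varinjlim(\mathbb Z,\,n_{i+1}/n_i)\cong\bigcup_i\tfrac1{n_i}\mathbb Z\subset\mathbb Q,$$
where the generator of the $i$-th group corresponds to $1/n_i$.

For a nonempty set $\mathcal P$ of primes choose $(n_i)$ such that only primes of $\mathcal P$ occur in the $n_i$, each with exponent tending to infinity; for instance $n_i=(p_1p_2\cdots p_i)^i$, where $p_1,p_2,\dots$ lists $\mathcal P$, with repetitions if $\mathcal P$ is finite. The group is then $\mathbb Z[1/p:p\in\mathcal P]$. It is divisible by a prime $p$ iff $p\in\mathcal P$: for $p\notin\mathcal P$ it does not contain $1/p$. So distinct $\mathcal P$ give non-homeomorphic $C(X)$, hence non-homeomorphic $X$. There are $2^{\aleph_0}$ sets $\mathcal P$, and $D$ may be taken as in (a).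

**(c) The orbit of the element $X$.** Let $X$ be any continuum. If $H_d(A,X)<\varepsilon$, every member $C$ of an order arc from $A$ to $X$ satisfies $A\subset C\subset X$, so $H_d(C,X)\le H_d(A,X)<\varepsilon$. Thus the sets $\{A\in C(X):H_d(A,X)<\varepsilon\}$ are open and path connected. So $C(X)$ is locally connected at the point $X$, hence at every point of its orbit.

Now let $X$ be not locally connected. Then neither is $C(X)$, by the classical fact that $C(X)$ is locally connected iff $X$ is. The direction we need is quickly seen. If $C(X)$ is locally connected and $x\in X$, let $\mathcal N$ be a small connected neighborhood of $\{x\}$ in $C(X)$. The union of $\overline{\mathcal N}$ is a small closed set containing a neighborhood of $x$, because singletons near $\{x\}$ are in $\mathcal N$. It is connected: if it were $P\sqcup R$ with $P,R$ nonempty, closed and disjoint, each member of $\overline{\mathcal N}$ would lie in $P$ or in $R$, which would split the connected set $\overline{\mathcal N}$ into two nonempty disjoint closed sets. So each point of $X$ has arbitrarily small connected neighborhoods (not necessarily open), and a space with this property at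 all its points is locally connected.

So $C(X)$ fails to be locally connected at some point. That point is not in the orbit of $X$. If $C(X)$ is $\frac12$-homogeneous, it lies in the other orbit, and then every point of the other orbit is a point at which $C(X)$ is not locally connected. Hence the orbit containing $X$ is exactly the set of points at which $C(X)$ is locally connected. This completes the proof of Theorem 3. $\blacksquare$
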